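# Translating slabs to cover a ball: the disc, and the failure in dimension three

## 1. Covering an interval and a disc

A **slab** in $\mathbb R^d$ is the part of $\mathbb R^d$ between two parallel hyperplanes, and its **width** $w>0$ is the distance between them. We take slabs closed, so a slab with unit normal $u$ and width $w$ is a set
$$\{x:\ a\le x\cdot u\le a+w\},$$
and translating it changes the number $a$ and nothing else. A translate keeps its direction.

Suppose that we are given slabs $S_1,S_2,\dots$ whose widths $w_1,w_2,\dots$ have infinite sum. May we always slide them, each in its own direction, so that together they cover the unit ball? The Makai–Pach conjecture (1983) says yes, in every dimension: for every positive integer $d$ and every sequence of slabs in $\mathbb R^d$ with $\sum_i w_i=\infty$, there are translates $S_i'$ of $S_i$ whose union covers the unit ball. Our source for the problem is "A Dual Of Tarski's Plank Problem", http://www.csse.monash.edu.au/~gfarr/research/slides/Pach-SlabsMonash.pdf. The conjecture is a statement about all $d$ at once.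

In dimension one, slabs are intervals, and we lay them end to end. If all slabs in $\mathbb R^d$ are parallel, the same works. The first real case is the plane, where the slabs are strips in arbitrary directions, and there the answer is still yes.

**Theorem 1.** If $d=1$ and $\sum w_i\ge 2$, or $d=2$ and $\sum w_i\ge 2+\pi$ (finitely many slabs), then suitable translates cover the unit ball of $\mathbb R^d$.

**Proof for $d=1$.** Place the intervals consecutively, starting from $-1$. They cover $[-1,-1+\sum w_i]\supset[-1,1]$.

**Proof for $d=2$.** The purpose of the construction is to imitate "end to end" while the direction turns slowly. Write the normals as $u(\alpha_i)=(\cos\alpha_i,\sin\alpha_i)$ with $\alpha_i\in[0,\pi)$; this is possible since $u$ and $-u$ are normals of the same strip. Order the strips so that $\alpha_1\le\dots\le\alpha_N$. Put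
$$t_1=-1,\qquad t_{i+1}=t_i+w_i-(\alpha_{i+1}-\alpha_i),\qquad S_i'=\{t_i\le x\cdot u(\alpha_i)\le t_i+w_i\}.$$
So each strip begins where the previous one ended, minus a safety margin equal to the angle turned. Telescoping,
$$t_N+w_N=-1+\sum w_i-(\alpha_N-\alpha_1)\ge -1+(2+\pi)-\pi=1 .$$
Let $|x|\le1$ and $f(\alpha)=x\cdot u(\alpha)$. Then $f$ has values in $[-1,1]$ and is $1$-Lipschitz, because $|u'(\alpha)|=1$. Since $f(\alpha_N)\le 1\le t_N+w_N$, there is a least index $i$ with $f(\alpha_i)\le t_i+w_i$. If $i=1$, then $f(\alpha_1)\ge-1=t_1$. If $i>1$, then $i-1$ fails the condition, so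
$$f(\alpha_i)\ge f(\alpha_{i-1})-(\alpha_i-\alpha_{i-1})>t_{i-1}+w_{i-1}-(\alpha_i-\alpha_{i-1})=t_i .$$
In both cases $t_i\le x\cdot u(\alpha_i)\le t_i+w_i$, that is, $x\in S_i'$. $\square$

If $\sum_{i=1}^\infty w_i=\infty$ and $d\le 2$, apply Theorem 1 to a finite subfamily of total width at least $2+\pi$ and place the other slabs arbitrarily. So the conjecture is true for $d=1$ and $d=2$.

## 2. Directions on a sphere: the tour is too long

What changes in $\mathbb R^3$? The proof above works for any ordered list of unit normals: if $|x|\le1$, then $|x\cdot u-x\cdot v|\le|u-v|$, so with margins $|u_{i+1}-u_i|$ in place of $\alpha_{i+1}-\alpha_i$ we cover the ball whenever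
$$\sum_i w_i\ \ge\ 2+\sum_{i}|u_{i+1}-u_i| .$$
In the plane, all directions can be visited by a tour of length at most $\pi$, however many there are. On the sphere this is false. A cap $\{v\in S^2:|v-u|<\theta\}$ with $\theta\le 2$ has area $\pi\theta^2$, which is the fraction $\theta^2/4$ of the sphere. Take a maximal set of unit vectors for which $|u_i-u_j|\ge\theta$ and $|u_i+u_j|\ge\theta$ whenever $i\ne j$. By maximality the caps of radius $\theta$ about the points $\pm u_i$ cover $S^2$, so the set has at least $2/\theta^2$ members. With $\theta=\sqrt{2/n}$ we get $n$ directions such that, for every ordering and every choice of signs, the tour has length at least $(n-1)\sqrt{2/n}$. Give each of the $n$ slabs the width $1/\sqrt n$. Then the total width is $\sqrt n$, as large as we like, but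
$$\sqrt n<2+(n-1)\sqrt{2/n}\qquad\Big(\text{since } (n-1)\sqrt{2/n}=\sqrt2\,\sqrt n-\sqrt{2/n}\ \text{ and }\ \sqrt{2/n}<2\Big),$$
and the criterion says nothing. This shows only that the argument stops. In fact the conclusion fails as well.

**Theorem 2.** Let $d\ge3$ and let $E\subset\mathbb R^d$ be a measurable set of positive Lebesgue measure (for example the unit ball). There is a sequence of slabs in $\mathbb R^d$ with $\sum w_i=\infty$ such that no choice of translates covers $E$.

Hence the Makai–Pach conjecture is false. Its assertion holds exactly for $d\in\{1,2\}$. Moreover, for $d\ge3$ there is no constant $C_d$ such that finitely many slabs of total width at least $C_d$ can always be translated to cover the unit ball: otherwise a finite part of the sequence from Theorem 2, with $E$ the unit ball, would cover it.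

Since we want to defeat closed slabs, we also defeat open ones. The rest of these notes proves Theorem 2.

## 3. Uncovered volume tends to zero, and a compactness reduction

We play against an opponent who sees our whole sequence of slabs and then chooses the translates. The natural plan is to show that, for suitably chosen directions, some positive volume always stays uncovered. This plan fails in every dimension, for every sequence.

**Remark 1.** If $\sum w_i=\infty$, some translates cover the unit ball up to a null set. If some $w_i\ge2$, one slab covers everything. Otherwise let $V$ be the part of the ball that is uncovered just before slab $i$ is placed. The ball lies between two hyperplanes with normal $u_i$ at distance $2$, so it is covered by $\lceil 2/w_i\rceil\le 2/w_i+1\le 4/w_i$ translates of $S_i$. One of these contains at least the fraction $w_i/4$ of $V$. Greedy placement thus leaves a volume at most $|B|\prod_i(1-w_i/4)=0$.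

So a good opponent leaves only a null set, and we have to show that this null set is not empty. Compactness helps: it is enough to have something uncovered after each finite stage. To make use of this we simplify the setting.

**Step 1: reduction to a compact set in $\mathbb R^3$.** This step lets us work in one dimension only. Let $E\subset\mathbb R^d$ have positive measure. If the translates never cover a subset of $E$, they never cover $E$, so we may assume that $E$ is compact. By Fubini some slice $E_y=\{x\in\mathbb R^3:(x,y)\in E\}$, $y\in\mathbb R^{d-3}$, has positive measure. If slabs $S_i\subset\mathbb R^3$ work for $E_y$, then the slabs $S_i\times\mathbb R^{d-3}$, of the same widths, work for $E$, because their translates meet $\mathbb R^3\times\{y\}$ in translates of $S_i$. So let $d=3$. Countably many unit balls cover $\mathbb R^3$, so one of them meets $E$ in positive measure. Passing to that part and translating, we may assume that $E$ is compact, $E\subset B$ (the closed unit ball) and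
$$m_0:=|E|>0,\qquad \beta:=\min(1,m_0).$$
We write $2B$ for the closed ball of radius $2$ about $0$.

**Step 2: finitely many positions per slab.** The purpose is to let our later choices depend on all possible moves of the opponent, which must therefore be finite in number. Let a translate of a slab with normal $u$ and width $\delta$ be $\{a\le x\cdot u\le a+\delta\}$. Put $t=\delta(\lfloor a/\delta\rfloor-1)$ and $w=3\delta$. Then
$$t\le a-\delta<a,\qquad t+w=\delta(\lfloor a/\delta\rfloor+2)>\delta\Big(\frac a\delta+1\Big)=a+\delta ,$$
so the translate lies in the interior of $S(u,t)=\{t\le x\cdot u\le t+w\}$, where $t\in\delta\mathbb Z$. Only finitely many of these sets $S(u,t)$ meet $2B$. If $S(u,t)$ misses $2B$, we replace it by $\emptyset$. So each slab has a finite set of **labels**: the sets $S(u,t)$, $t\in\delta\mathbb Z$, that meet $2B$, and $\emptyset$. For instance, for $\delta=1$ and $a=0.4$ the label is given by $t=-1$, and $[0.4,1.4]\subset(-1,2)$.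

**Step 3: stages and histories.** The slabs will come in stages $k=1,2,\dots$. Stage $k$ has $n_k$ slabs, all of the same width $\delta_k$, with normals $u_{k,1},\dots,u_{k,n_k}$. Put $w_k=3\delta_k$ and $\varepsilon_k=n_kw_k$. A **history** of length $k$ is a choice of labels for all slabs of the stages $\le k$. There are finitely many. We claim that Theorem 2 follows from the following statement.

**Statement (∗).** The stages can be chosen so that $\sum_k\varepsilon_k=\infty$ and so that, for every $k$ and every history of length $k$, there is a bounded Borel function $\rho_k\ge0$ that vanishes outside $E$ and on all the sets $S(u,t)$ of the history, with $\int\rho_k>0$.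

**Step 4: (∗) implies Theorem 2.** Take any translates. They determine labels, hence a history of each length. Let $K_k$ be $E$ minus the interiors of the sets $S(u,t)$ of the stages $\le k$. The sets $K_k$ are compact and decreasing, and $K_k$ is nonempty because $\rho_k$ is positive somewhere, and there we are in $E$ and in no set of the history. So there is a point $x\in\bigcap_kK_k$. It lies in $E$. It lies in no translate with a nonempty label, since such a translate is inside the interior of its $S(u,t)$. It lies in no translate with label $\emptyset$, since such a translate misses $2B\supset E$. Finally the total width is $\sum_kn_k\delta_k=\frac13\sum_k\varepsilon_k=\infty$. $\square$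

Our task is (∗). The functions $\rho_k$ may depend on the history, but the directions may not.

## 4. Moving mass off the slabs instead of deleting it

Start with $\rho_0=1_E$. In a stage with sets $S_1,\dots,S_n$ of width $w$ and $nw=\varepsilon$, let
$$g=\sum_i1_{S_i},\qquad U=\{g=0\}.$$
The obvious update is $\rho\mapsto\rho1_U$. It keeps $\rho_k\le1$, so its mass is at most the uncovered volume, and Remark 1 shows that nothing better than "tends to $0$" can be expected. We must put the lost mass back.

Rescaling $\rho1_U$ by a constant is not a good way. If the opponent puts all slabs of a stage into $\{x\cdot u_i\ge\frac12\}$, none of them touches the ball of radius $\frac13$, yet the constant, which exceeds $1$ whenever mass has been lost, would multiply the density there. Density grows where no slab is, and we would have to bound the effect of this over many stages. Instead we return the mass locally. For $r\in(0,1]$ let $\varphi_r=1_{B_r}/|B_r|$, where $B_r$ is the ball of radius $r$ about $0$, let $g_r=g*\varphi_r$ be the local average of $g$, and put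
$$\tilde\rho=\rho\,1_U\,(1+g_r).$$

**Example 1.** Take one slab of width $w$ in $\mathbb R^3$ and $\rho=1$, and count mass per unit area of the slab. The deleted mass is $w$. The function $g_r$ depends only on $s=x\cdot u$, has $\int g_r\,ds=w$, vanishes at distance more than $r$ from the slab, and satisfies $g_r\le w\pi r^2/(\frac43\pi r^3)=\frac{3w}{4r}$. The mass put back is $\int_{\text{off the slab}}g_r\,ds=w-\int_{\text{slab}}g_r\,ds\ge w-\frac{3w^2}{4r}$. So the net loss is at most $\frac{3w}{4r}\cdot w$, a small fraction of $w$ if $w$ is much smaller than $r$.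

In general, $1_U$ is about $1-g$, and $(1-g)(1+g_r)=1+(g_r-g)-gg_r$. The term $g_r-g$ oscillates at scale $r$ and nearly integrates to $0$ against anything smoother than that scale. The term $gg_r$ will be of size $\varepsilon^2$ in the mean. So the loss per stage is of higher order than $\varepsilon$, and this is what we need: we can have $\sum\varepsilon_k=\infty$ while a sum of powers $\varepsilon_k^p$, $p>1$, is as small as we like, even with large weights.

The price is that the density grows. It must: by Remark 1 (applied to the sets $S(u,t)$, which also contain the opponent's slabs) the opponent can force $|\{\rho_k>0\}|\to0$, and then functions $\rho_k$ of mass at least $m_0/2$ cannot be uniformly bounded. The error terms contain the bound for $\rho$ as a factor. So we truncate at a height $\Lambda$, which loses mass, and we need to know that little mass sits above a large height. An entropy does this. We follow three numbers. For Borel $\rho\ge 0$ with the properties in the next definition put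
$$m(\rho)=\int\rho,\qquad \Phi(\rho)=\int\rho\log\rho\quad(0\log0=0),\qquad P(\rho)=\int_{S^2}\Psi_\rho\,d\sigma ,$$
where $\sigma$ is the uniform probability measure on $S^2$ and
$$\Psi_\rho(u)=\operatorname*{ess\,sup}_{t}\int_{x\cdot u=t}\rho\,d\mathcal H^2$$
is the largest plane section of $\rho$ with normal $u$.

**Definition (admissible function).** Let $\Lambda\ge1$. A Borel function $\rho$ on $\mathbb R^3$ is $\Lambda$-admissible if
$$0\le\rho\le\Lambda,\qquad \rho\ge1\text{ wherever }\rho\ne0,\qquad \rho=0\text{ off }E. \tag{1}$$

For $\rho=c1_V$ with $V\subset E$, $c\in[1,\Lambda]$, we have $\Phi(\rho)=m(\rho)\log c$: entropy is mass times the logarithm of the density. For $\rho=1_B$, the section at height $t$ is a disc of area $\pi(1-t^2)$, so $\Psi_\rho=\pi$ for all $u$. In general (1) gives $\Phi(\rho)\ge0$, $\rho\log\rho\le\Lambda\log\Lambda\le\Lambda^2$ and $\Psi_\rho\le\pi\Lambda$.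

Why plane sections? A slab of width $w$ with normal $u$ covers mass at most $w\Psi_\rho(u)$, by Fubini. So if $P(\rho)$ stays bounded, a stage of $n$ slabs in typical directions covers mass at most about $\varepsilon P(\rho)$, and it is this covered mass that drives the growth of $\Phi$. Then $\Phi$ grows at most linearly in $\sum\varepsilon_k$, and truncation at $\Lambda$ costs little if $\log\Lambda$ is much larger than $\sum\varepsilon_k$.

What remains is to bound $P$. That is where dimension three enters.

## 5. The Radon transform, averaged over directions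

For bounded Borel $f$ of compact support in $\mathbb R^3$, the **Radon transform** is $Rf(u,t)=\int_{x\cdot u=t}f\,d\mathcal H^2$, and $\hat f(\xi)=\int f(x)e^{-ix\cdot\xi}\,dx$. So $\Psi_\rho(u)=\operatorname{ess\,sup}_tR\rho(u,t)$.

**Example 2.** Let $f=1_{B\cap S}$ with $S$ a slab of width $w$ and normal $u_0$. For $u=u_0$ the sections can have area $\pi$, no matter how thin the slab. But a plane whose normal makes the angle $\theta$ with $u_0$ cuts $S$ in a strip of width $w/\sin\theta$, and cuts $B$ in a disc of radius at most $1$. So the section has area at most $2w/\sin\theta$. Under $\sigma$ the angle $\theta\in[0,\pi]$ has density $\frac12\sin\theta$, so the average over $u$ of the largest section is at most $\int_0^\pi\frac{2w}{\sin\theta}\cdot\frac{\sin\theta}2\,d\theta=\pi w$. Averaging over directions makes thin sets cheap.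

**Measurability.** We need $u\mapsto\operatorname{ess\,sup}_t|Rf(u,t)|$ to be measurable before we can integrate it. Parametrize the planes by a Borel frame: for $u\ne\pm e_3$ let $e(u)=(e_3\times u)/|e_3\times u|$ and $e'(u)=u\times e(u)$, and for $u=\pm e_3$ use $e_1,e_2$. Then $Rf(u,t)=\int_{\mathbb R^2}f(tu+pe(u)+qe'(u))\,dp\,dq$ is Borel in $(u,t)$ by Fubini. For each $u$ the function $Rf(u,\cdot)$ is bounded and vanishes outside a fixed interval $I$, and its essential supremum in absolute value is $\lim_{p\to\infty}\big(\frac1{|I|}\int_I|Rf(u,t)|^pdt\big)^{1/p}$, a limit of measurable functions of $u$.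

**Lemma 1.** For all $M>0$,
$$\int_{S^2}\operatorname*{ess\,sup}_t|Rf(u,t)|\,d\sigma(u)\ \le\ M\sup_{|\xi|\le M}|\hat f(\xi)|+2M^{-1/2}\|f\|_2 .$$

**Proof.** The first step is to pass to the Fourier side. By Fubini, for each $u$ the function $Rf(u,\cdot)\in L^1(\mathbb R)$ has the Fourier transform
$$\int Rf(u,t)e^{-i\tau t}\,dt=\int f(x)e^{-i\tau x\cdot u}\,dx=\hat f(\tau u).$$
If $\tau\mapsto\hat f(\tau u)$ is integrable, Fourier inversion holds for almost every $t$. So for every $u$
$$\operatorname*{ess\,sup}_t|Rf(u,t)|\le\frac1{2\pi}\int_{\mathbb R}|\hat f(\tau u)|\,d\tau,$$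
trivially if the right side is infinite. Now integrate over $u$. The half-lines $\tau>0$ and $\tau<0$ contribute equally, and $d\xi=4\pi\tau^2\,d\tau\,d\sigma(u)$ in polar coordinates. So the left side of the lemma is at most
$$\frac1{2\pi}\cdot\frac2{4\pi}\int_{\mathbb R^3}|\hat f(\xi)|\,|\xi|^{-2}\,d\xi=\frac1{4\pi^2}\int_{\mathbb R^3}|\hat f(\xi)|\,|\xi|^{-2}\,d\xi .$$
We split at $|\xi|=M$. Since $\int_{|\xi|\le M}|\xi|^{-2}d\xi=4\pi M$, the low part is at most $\frac M\pi\sup_{|\xi|\le M}|\hat f|\le M\sup_{|\xi|\le M}|\hat f|$. For the high part use Cauchy–Schwarz, Plancherel in the form $\|\hat f\|_2=(2\pi)^{3/2}\|f\|_2$, and $\int_{|\xi|>M}|\xi|^{-4}d\xi=4\pi\int_M^\infty s^{-2}ds=4\pi/M$. It is at most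
$$\frac1{4\pi^2}(2\pi)^{3/2}\|f\|_2\Big(\frac{4\pi}M\Big)^{1/2}=\sqrt2\,M^{-1/2}\|f\|_2\le2M^{-1/2}\|f\|_2.\qquad\square$$

In $\mathbb R^2$ the same computation would produce the weight $|\xi|^{-1}$, and Cauchy–Schwarz would need $\int_{|\xi|>M}|\xi|^{-2}\,d\xi$, which diverges in the plane. Likewise the average in Example 2 becomes $\frac1\pi\int_0^\pi\frac{d\theta}{\sin\theta}=\infty$. By Theorem 1 something has to break in the plane, and these are two places where this proof does.

## 6. One stage against all opponents at once

The next proposition makes one stage precise. Note the order of the quantifiers: the directions are chosen before the sets $S_i$.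

**Proposition 1.** Let $\Lambda\ge1$, $0<\varepsilon\le1$, and let $\mathcal F$ be a finite family of $\Lambda$-admissible functions. There are $n$ and $u_1,\dots,u_n\in S^2$ with the following property. Put $w=\varepsilon/n$. Let $\rho\in\mathcal F$, and for each $i$ let $S_i$ be a closed slab with normal $u_i$ and width $w$, or $\emptyset$. Then there are a $\Lambda$-admissible $\rho'$, which vanishes on all $S_i$ and wherever $\rho$ does, and a number $L\ge0$ such that
$$P(\rho')\le P(\rho)+16\Lambda\varepsilon^{4/3}, \tag{2}$$
$$m(\rho')\ge m(\rho)-16\Lambda\varepsilon^{4/3}-L, \tag{3}$$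
$$\Phi(\rho')+L\log\Lambda\le\Phi(\rho)+\varepsilon\,(P(\rho)+1)+24\Lambda^2\varepsilon^{4/3}. \tag{4}$$

**Step 1: choice of $M$ and $r$.** We fix the frequency cutoff and the averaging radius so that the oscillating term $g_r-g$ will be negligible. Choose $M\ge1$ with $28\Lambda M^{-1/2}\le\frac12\varepsilon^{4/3}$. For $\rho\in\mathcal F$ write $\psi_\xi(x)=\rho(x)e^{-ix\cdot\xi}$ and $\eta=\rho\log\rho$. Choose $r\in(0,1]$ such that for all $\rho\in\mathcal F$
$$7M\sup_{|\xi|\le M}\|\psi_\xi*\varphi_r-\psi_\xi\|_2\le\tfrac12\varepsilon^{4/3},\qquad 7\|\eta*\varphi_r-\eta\|_2\le\varepsilon^{4/3}. \tag{5}$$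
Such $r$ exists. Indeed, $\|h*\varphi_r\|_2\le\|h\|_2$, and $h*\varphi_r\to h$ in $L^2$ as $r\to0$: this is clear for continuous $h$ of compact support, by uniform continuity, and these are dense. The convergence is uniform on a compact set $K\subset L^2$: given $\tau>0$, take a finite $\tau$-net of $K$; each $h\in K$ is within $\tau$ of a net point $h'$, so $\|h*\varphi_r-h\|_2\le2\tau+\|h'*\varphi_r-h'\|_2$. Finally $\{\psi_\xi:|\xi|\le M\}$ is compact, since $\xi\mapsto\psi_\xi\in L^2$ is continuous by dominated convergence. There are finitely many $\rho$, so one $r$ serves all.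

**Step 2: choice of $n$ and of the directions.** We want few nearly parallel pairs, and directions that are typical for every $\rho\in\mathcal F$. Choose $n$ large, and $u_1,\dots,u_n$, such that $w=\varepsilon/n\le r\varepsilon/3$ and
$$\sum_{i\ne j}\frac1{|u_i\times u_j|}\le7n^2,\qquad \frac1n\sum_i\Psi_\rho(u_i)\le P(\rho)+1\quad\text{for all }\rho\in\mathcal F. \tag{6}$$
For the existence take the $u_i$ independent and uniform. For $i\neq j$, $\mathbb E|u_i\times u_j|^{-1}=\int_0^\pi\frac1{\sin\theta}\frac{\sin\theta}2\,d\theta=\frac\pi2$, so the first sum has expectation at most $\frac\pi2n^2$. By Markov's inequality the first condition fails with probability at most $\frac\pi{14}<\frac14$. The law of large numbers, for the finitely many bounded measurable functions $\Psi_\rho$ with means $P(\rho)$, shows that the second fails with probability less than $\frac14$ for $n$ large. So both hold with positive probability. By (6) no two $u_i$ are parallel.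

The choices so far depend only on $\mathcal F$, $\Lambda$, $\varepsilon$. From now on let $\rho\in\mathcal F$ and the sets $S_i$ be arbitrary.

**Step 3: definition of $\rho'$.** We carry out the local redistribution and truncate. Put
$$g=\sum_i1_{S_i},\quad g_r=g*\varphi_r,\quad U=\{g=0\},\quad \tilde\rho=\rho\,1_U(1+g_r),\quad \rho'=\min(\tilde\rho,\Lambda),\quad L=\int(\tilde\rho-\Lambda)^+ .$$
Then $\rho'$ is Borel and vanishes on the $S_i$ and wherever $\rho$ does. It is $\Lambda$-admissible: where it is not $0$ we have $\rho\ge1$, hence $\tilde\rho\ge1$, and $\Lambda\ge1$.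

**Step 4: geometry of the slabs.** We bound $g$, $g_r$ and their products. For $i\ne j$ and any shifts $h,h'\in\mathbb R^3$, the set $(S_i+h)\cap(S_j+h')$ is empty or a prism over a parallelogram of area $w^2/|u_i\times u_j|$. Each line parallel to the axis of the prism meets $B$ in length at most $2$ and $2B$ in length at most $4$. So the intersection with $B$ has volume at most $2w^2/|u_i\times u_j|$, and with $2B$ at most $4w^2/|u_i\times u_j|$. Also
$$|B\cap(S_i+h)|\le\pi w,\qquad |2B\cap S_i|\le4\pi w,\qquad 1_{S_i}*\varphi_r\le\frac{w\pi r^2}{\frac43\pi r^3}=\frac{3w}{4r}.$$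

First, by (6) and $nw=\varepsilon$,
$$\|g\|_{L^2(2B)}^2=\sum_i|2B\cap S_i|+\sum_{i\ne j}|2B\cap S_i\cap S_j|\le4\pi\varepsilon+28\varepsilon^2\le41 .$$
Since $r\le1$, on $B$ we have $g_r=(g1_{2B})*\varphi_r$. Hence
$$\|g\|_{L^2(2B)}\le7,\qquad \|g_r\|_{L^2(B)}\le7. \tag{7}$$

Second,
$$\int_Bgg_r\le15\varepsilon^2,\qquad\int_Bg_r^2\le15\varepsilon^2. \tag{8}$$
To see this, expand both integrals as double sums over $i,j$. Since $1_{S_j}*\varphi_r$ is the average of $1_{S_j+h}$ over $h\in B_r$, each term with $i\ne j$ is an average over shifts of volumes $|B\cap(S_i+h)\cap(S_j+h')|$ (with $h=0$ in the first integral), so these terms give at most $2w^2\cdot7n^2=14\varepsilon^2$. The diagonal terms are $\int_B1_{S_i}(1_{S_i}*\varphi_r)$ and $\int_B(1_{S_i}*\varphi_r)^2$. Bounding one factor $1_{S_i}*\varphi_r$ by $\frac{3w}{4r}$, and the integral over $B$ of the other factor by $\pi w$, we see that the diagonal gives at most $n\cdot\frac{3w}{4r}\cdot\pi w\le3\varepsilon\frac wr\le\varepsilon^2$, by $w\le r\varepsilon/3$.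

**Step 5: the multiple overlaps have small sections.** The point is that places covered twice or more hardly matter, even for plane sections. Let $f_2=(g-1)^+1_B$. Since $g$ has nonnegative integer values, $(g-1)^+\le\binom g2$ and $((g-1)^+)^2\le g(g-1)=2\binom g2$. And
$$\int_B\binom g2=\sum_{i<j}|B\cap S_i\cap S_j|\le\tfrac12\cdot7n^2\cdot2w^2=7\varepsilon^2 .$$
So $\|f_2\|_1\le7\varepsilon^2$ and $\|f_2\|_2\le\sqrt{14}\,\varepsilon$. Apply Lemma 1 to $f_2$, with $|\hat f_2|\le\|f_2\|_1$. The two terms are of the order $M\varepsilon^2$ and $M^{-1/2}\varepsilon$, and they balance for the parameter $M=\varepsilon^{-2/3}$ (used only here). This gives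
$$\int_{S^2}\operatorname*{ess\,sup}_tRf_2\,d\sigma\le(7+2\sqrt{14})\varepsilon^{4/3}\le15\varepsilon^{4/3}. \tag{9}$$

**Step 6: the oscillating term is negligible.** We make precise that $g_r-g$ averages out. Let $\psi$ be bounded and supported in $B$. Since $\varphi_r$ is even, $\int\psi g_r=\int(\psi*\varphi_r)g$. The function $\psi*\varphi_r-\psi$ is supported in $2B$, because $r\le1$. So by Cauchy–Schwarz and (7)
$$\Big|\int\psi\,(g_r-g)\Big|=\Big|\int(\psi*\varphi_r-\psi)\,g\Big|\le7\|\psi*\varphi_r-\psi\|_2 .$$
Let $f_1=\rho(g_r-g)$, so that $\hat f_1(\xi)=\int\psi_\xi(g_r-g)$. Take $\psi=\psi_\xi$, $\psi=\psi_0=\rho$ and $\psi=\eta$. By (5) and $M\ge1$,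
$$M\sup_{|\xi|\le M}|\hat f_1(\xi)|\le\tfrac12\varepsilon^{4/3},\qquad \Big|\int\rho(g_r-g)\Big|\le\varepsilon^{4/3},\qquad \Big|\int\rho\log\rho\,(g_r-g)\Big|\le\varepsilon^{4/3}. \tag{10}$$
By (7), $\|f_1\|_2\le\Lambda(7+7)=14\Lambda$. Lemma 1 with the $M$ of Step 1 gives the bound $\frac12\varepsilon^{4/3}+28\Lambda M^{-1/2}$, that is,
$$\int_{S^2}\operatorname*{ess\,sup}_t|Rf_1|\,d\sigma\le\varepsilon^{4/3}. \tag{11}$$

**Step 7: plane sections, proof of (2).** We compare $\rho'$ with $\rho$ pointwise. For a nonnegative integer $g$ we have $1_U=1-g+(g-1)^+$: both sides are $1$ if $g=0$, and $0$ if $g\ge1$. Hence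
$$\tilde\rho=\rho1_U(1+g_r)\le\rho(1_U+g_r)=\rho\big(1+(g_r-g)+(g-1)^+\big). \tag{12}$$
Since $\rho\le\Lambda$ and $\rho=0$ off $B$, this says $\rho'\le\tilde\rho\le\rho+f_1+\Lambda f_2$. The transform $R$ is monotone and the essential supremum is subadditive, so $\Psi_{\rho'}\le\Psi_\rho+\operatorname{ess\,sup}_t|Rf_1|+\Lambda\operatorname{ess\,sup}_tRf_2$. Integrate and use (11) and (9):
$$P(\rho')\le P(\rho)+\varepsilon^{4/3}+15\Lambda\varepsilon^{4/3}\le P(\rho)+16\Lambda\varepsilon^{4/3}.$$
Note that no term of order $\varepsilon$ appears. This is what local redistribution buys.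

**Step 8: mass, proof of (3).** Here we need a bound from below. From $1_U\ge1-g$ we get $\tilde\rho\ge\rho(1-g)(1+g_r)=\rho(1+g_r-g-gg_r)$. By (10) and (8), and since $\varepsilon\le1$,
$$\int\tilde\rho\ge m(\rho)-\varepsilon^{4/3}-15\Lambda\varepsilon^2\ge m(\rho)-16\Lambda\varepsilon^{4/3}.$$
As $m(\rho')=\int\tilde\rho-L$, this is (3).

**Step 9: entropy, proof of (4).** We bound the entropy before truncation, and then read off what truncation removes. Where $\tilde\rho>0$ we have $\log\rho\ge0$ and $\log(1+g_r)\le g_r$, so (12) gives
$$\tilde\rho\log\tilde\rho=\tilde\rho\log\rho+\tilde\rho\log(1+g_r)\le\rho\log\rho\,\big(1+(g_r-g)+(g-1)^+\big)+\rho g_r+\rho g_r^2 .$$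
Where $\tilde\rho=0$ the left side is $0$ and the right side is nonnegative, because $1+(g_r-g)+(g-1)^+=1_U+g_r\ge0$ and $\rho\log\rho\ge0$. So the inequality holds everywhere. We integrate the terms on the right. By (10), $\int\rho\log\rho\,(g_r-g)\le\varepsilon^{4/3}$. Since $\rho\log\rho\le\Lambda^2$ and $\|f_2\|_1\le7\varepsilon^2$, $\int\rho\log\rho\,(g-1)^+\le7\Lambda^2\varepsilon^2$. By (8), $\int\rho g_r^2\le15\Lambda\varepsilon^2$. The main term is the covered mass: by Fubini and (6),
$$\int\rho g=\sum_i\int_{S_i}\rho\le w\sum_i\Psi_\rho(u_i)\le\varepsilon(P(\rho)+1),$$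
hence $\int\rho g_r=\int\rho g+\int\rho(g_r-g)\le\varepsilon(P(\rho)+1)+\varepsilon^{4/3}$. Altogether
$$\int\tilde\rho\log\tilde\rho\le\Phi(\rho)+\varepsilon(P(\rho)+1)+2\varepsilon^{4/3}+7\Lambda^2\varepsilon^2+15\Lambda\varepsilon^2\le\Phi(\rho)+\varepsilon(P(\rho)+1)+24\Lambda^2\varepsilon^{4/3}.$$
For $s>\Lambda$, $s\log s-\Lambda\log\Lambda=\int_\Lambda^s(1+\log v)\,dv\ge(s-\Lambda)\log\Lambda$. Apply this with $s=\tilde\rho$ where $\tilde\rho>\Lambda$. Since $\rho'=\Lambda$ there and $\rho'=\tilde\rho$ elsewhere, $\int\tilde\rho\log\tilde\rho-\Phi(\rho')\ge L\log\Lambda$. This proves (4). $\square$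

## 7. Blocks of stages with total width one each

We now run infinitely many stages. The heights $\Lambda$ must grow, for truncation at a fixed height would in the end cost too much mass. And $\varepsilon$ must be tiny compared with $\Lambda^{-6}$, so that a block of $1/\varepsilon$ stages has total error of order $\Lambda^2\varepsilon^{1/3}$, which is small.

**Step 1: parameters.** Group the stages into blocks $j=1,2,\dots$. For the stages $k$ in block $j$ use
$$\Lambda_k=e^{a_j},\quad a_j=\frac{(5j+1)2^{j+2}}{m_0},\qquad \varepsilon_k=e_j=\frac1{N_j},$$
where the integer $N_j$ is so large that $e_j^{1/3}\le\beta2^{-j}/(100\,e^{2a_j})$. Block $j$ consists of $N_j$ stages, so it contributes $1$ to $\sum\varepsilon_k$. Hence $\sum_k\varepsilon_k=\infty$. On the other hand,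
$$\sum_k24\Lambda_k^2\varepsilon_k^{4/3}=\sum_jN_j\cdot24e^{2a_j}e_j^{4/3}=\sum_j24e^{2a_j}e_j^{1/3}\le\tfrac{24}{100}\beta\le\tfrac\beta4 . \tag{13}$$

**Step 2: the construction.** This step builds the slabs, independently of the opponent. Start with $\rho_0=1_E$, for the only history of length $0$. Then $m(\rho_0)=m_0$, $\Phi(\rho_0)=0$ and $P(\rho_0)\le\pi$, and $\rho_0$ is $\Lambda_1$-admissible. Suppose that the stages before $k$ have been chosen and that each history of length $k-1$ has its function $\rho_{k-1}$, which is $\Lambda_{k-1}$-admissible (for $k=1$: it is $\rho_0$). Since the $\Lambda_k$ are nondecreasing, $\rho_{k-1}$ is $\Lambda_k$-admissible. There are finitely many histories of length $k-1$, so Proposition 1 applies with $\Lambda=\Lambda_k$, $\varepsilon=\varepsilon_k$ and $\mathcal F$ the family of all $\rho_{k-1}$. It gives $n_k$ and directions $u_{k,i}$, and stage $k$ consists of slabs with these normals and width $\delta_k=w_k/3$, where $w_k=\varepsilon_k/n_k$. A history of length $k$ is a history of length $k-1$ together with sets $S_i$, each a slab of width $w_k$ with normal $u_{k,i}$ or $\emptyset$.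 Assign to it $\rho_k=\rho'$ and $L_k=L$. By induction $\rho_k$ vanishes off $E$ and on all sets of its history.

**Step 3: the mass stays positive.** It remains to verify $\int\rho_k>0$. Fix any history.

Sections: sum (2). Since $16\Lambda_k\varepsilon_k^{4/3}\le24\Lambda_k^2\varepsilon_k^{4/3}$ and $\beta\le1$, (13) gives
$$P(\rho_k)\le\pi+\tfrac14<4\qquad\text{for all }k.$$

Truncation: sum (4) from the first stage up to the end of block $j$, where $\sum\varepsilon_k=j$. The entropies telescope, $\Phi(\rho_0)=0$, the last entropy is $\ge0$, and $P(\rho_{k-1})+1\le5$. So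
$$\sum_{k\text{ up to block }j}L_k\log\Lambda_k\le5j+\tfrac14 ,$$
and the same bound holds for the available stages if the history ends inside block $j$. All terms on the left are nonnegative, and those of block $j$ have $\log\Lambda_k=a_j$. Hence
$$\sum_{k\in\text{block }j}L_k\le\frac{5j+1}{a_j}=m_02^{-j-2},\qquad\text{and}\qquad\sum_kL_k\le\frac{m_0}4 .$$

Mass: sum (3) and use (13) with $\beta\le m_0$. For all $k$,
$$m(\rho_k)\ge m_0-\frac{m_0}4-\frac{m_0}4=\frac{m_0}2>0 .$$

This proves (∗), and with it Theorem 2. Taking $E$ to be the unit ball, we see that the Makai–Pach conjecture fails in every dimension $d\ge3$, while by Theorem 1 its assertion holds for $d=1$ and $d=2$. $\blacksquare$
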